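# Non-perfect probability spaces with all regular conditional probabilities

## 1. Perfect spaces, conditional probabilities, and thick subsets of the Cantor group

**Definition (perfect space).** A probability space $(\Omega,\Sigma,\mu)$ is *perfect* if for every $\Sigma$-measurable $f:\Omega\to\mathbb R$ there is a Borel set $B\subseteq f(\Omega)$ with $\mu(f^{-1}(B))=1$.

The image $f(\Omega)$ need not be Borel; perfectness asks that it contain a Borel set that carries all of the image measure. If $\Omega$ is countable, take $B=f(\Omega)$. If $\nu$ is a Borel probability measure on a compact metric space $\Omega$, then the space is perfect: by Lusin's theorem there are compact $K_n$ with $\nu(\Omega\setminus K_n)<1/n$ and $f|_{K_n}$ continuous, and $B=\bigcup_n f(K_n)$ is a countable union of compact sets, is contained in $f(\Omega)$, and satisfies $f^{-1}(B)\supseteq\bigcup_nK_n$.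

**Definition (regular conditional probability).** Let $\mathcal G\subseteq\Sigma$ be a sub-$\sigma$-algebra. A *regular conditional probability* (rcp) given $\mathcal G$ is a map $P:\Omega\times\Sigma\to[0,1]$ such that

1. for every $\omega\in\Omega$, $P(\omega,\cdot)$ is a probability measure on $(\Omega,\Sigma)$;
2. for every $A\in\Sigma$, $\omega\mapsto P(\omega,A)$ is $\mathcal G$-measurable;
3. for all $A\in\Sigma$ and $G\in\mathcal G$, $\int_GP(\omega,A)\,d\mu(\omega)=\mu(A\cap G)$.

We refer to these as properties (i), (ii), (iii). A space *has all rcps* if an rcp exists for every sub-$\sigma$-algebra.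

Two cases work in every probability space. If $\mathcal G$ is generated by a countable partition $\{G_n\}$, put $P(\omega,A)=\mu(A\cap G_n)/\mu(G_n)$ for $\omega\in G_n$ if $\mu(G_n)>0$, and $P(\omega,\cdot)=\mu$ if $\mu(G_n)=0$. This is constant on the blocks, and integrating over a union of blocks gives (iii). At the other extreme, for $\mathcal G=\Sigma$ put $P(\omega,A)=1_A(\omega)$. So any trouble lies with the algebras in between.

**Definition (Cantor group, thick subspaces).** $C=2^\omega$ is the Cantor group under coordinatewise addition mod $2$, so $v+v=0$; $\lambda$ is its Haar probability measure and $\mathcal B$ its Borel $\sigma$-algebra. We write $\lambda^*,\lambda_*$ for outer and inner measure and $\mathcal N$ for the ideal of $\lambda$-null subsets of $C$. For $X\subseteq C$ with $\lambda^*(X)=1$ put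
$$\Sigma_X=\{D\cap X:D\in\mathcal B\},\qquad \mu_X(D\cap X)=\lambda(D).$$

This is well defined: if $D\cap X=D'\cap X$, then $C\setminus(D\triangle D')\supseteq X$ has measure $1$. It is countably additive: if the sets $D_i\cap X$ are disjoint, then for $i\ne j$ the set $D_i\cap D_j$ misses $X$ and is null. For bounded Borel $\varphi:C\to\mathbb R$,
$$\int_X\varphi|_X\,d\mu_X=\int\varphi\,d\lambda, \tag{1}$$
first for indicators, then for simple functions, then by uniform limits.

*Example 1 (a thick set with thick complement).* Fix $v\in C$, $v\neq0$. Let $\mathfrak c=2^{\aleph_0}$ and list the Borel sets of positive measure as $(K_\alpha)_{\alpha<\mathfrak c}$. Each $K_\alpha$ is uncountable and Borel, so $|K_\alpha|=\mathfrak c$, and we can choose recursively $x_\alpha\in K_\alpha\setminus\{x_\beta+v:\beta<\alpha\}$. Let $X=\{x_\alpha:\alpha<\mathfrak c\}$. Then $X\cap(X+v)=\emptyset$: if $x_\alpha=x_\beta+v$, then also $x_\beta=x_\alpha+v$, so the larger of the two indices violates its choice, and $\alpha=\beta$ is impossible because $v\ne0$. Since $X$ meets every Borel set of positive measure,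 $\lambda^*(X)=1$. The same holds for $X+v\subseteq C\setminus X$, so $\lambda_*(X)=0$.

*Example 2 (thick and not perfect).* If $\lambda_*(X)<\lambda^*(X)=1$, then $(X,\Sigma_X,\mu_X)$ is not perfect. Let $e:C\to\mathbb R$, $e(x)=\sum_n2x_n3^{-n-1}$, a continuous injection. Suppose some Borel $B\subseteq e(X)$ had $\mu_X((e|_X)^{-1}(B))=1$. By injectivity $e^{-1}(B)\subseteq X$, and $e^{-1}(B)$ is Borel with $\lambda(e^{-1}(B))=\mu_X(e^{-1}(B)\cap X)=1$. This contradicts $\lambda_*(X)<1$.

**Definition (disintegration).** For Borel $f:C\to C$ let $\lambda_f=f_*\lambda$. A *disintegration* of $\lambda$ over $f$ is a Borel kernel $t\mapsto\lambda^f_t$ of probability measures on $C$ with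
$$\lambda(D\cap f^{-1}(E))=\int_E\lambda^f_t(D)\,d\lambda_f(t)\qquad(D,E\in\mathcal B). \tag{2}$$

It exists because $C$ is standard Borel. It is unique up to a Borel $\lambda_f$-null set of $t$: for each $D$ in a countable algebra generating $\mathcal B$, the function $t\mapsto\lambda^f_t(D)$ is determined $\lambda_f$-a.e., and a probability measure is determined by its values on such an algebra. We fix one version for each $f$. Changing variables in (2),
$$\int_{f^{-1}(E)}\lambda^f_{f(x)}(D)\,d\lambda(x)=\lambda(D\cap f^{-1}(E)). \tag{3}$$

*Example 3.* If $f(x)=(x_0,x_2,x_4,\dots)$, then $\lambda^f_t$ fixes the even coordinates to be $t$ and tosses fair coins on the odd ones.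

*Example 4 (one translation).* For $v\ne0$ let $f_v(x)$ be the lexicographic minimum of $x$ and $x+v$. Every set $f_v^{-1}(E)$ is invariant under $x\mapsto x+v$. Hence $(D+v)\cap f_v^{-1}(E)=(D\cap f_v^{-1}(E))+v$ has the same measure as $D\cap f_v^{-1}(E)$, so
$$\int_{f_v^{-1}(E)}\tfrac12\big(1_D(x)+1_D(x+v)\big)\,d\lambda(x)=\lambda(D\cap f_v^{-1}(E)).$$
Since $f_v(x)\in\{x,x+v\}$, this says that
$$\lambda^{f_v}_t=\tfrac12(\delta_t+\delta_{t+v}),\qquad \lambda^{f_v}_{f_v(x)}=\tfrac12(\delta_x+\delta_{x+v}) \tag{4}$$
is a disintegration over $f_v$. This example guides most of what follows.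

**Definition (two cardinals).** $\mathrm{add}(\mathcal N)$ is the least number of null sets with non-null union; $\mathrm{cov}(\mathcal N)$ is the least number of null sets covering $C$.

We have $\omega_1\le\mathrm{add}(\mathcal N)\le\mathrm{cov}(\mathcal N)\le\mathfrak c$: countable unions of null sets are null, a cover of $C$ has non-null union, and $C$ is covered by its $\mathfrak c$ singletons. For example, under the continuum hypothesis (CH) both equal $\omega_1=\mathfrak c$.

## 2. The existence problem and two properties that control it

*Does there exist a probability space $(\Omega,\Sigma,\mu)$ that is not perfect, but for which an rcp given $\mathcal G$ exists for every sub-$\sigma$-algebra $\mathcal G\subseteq\Sigma$?* The problem is posed at https://phaidra.univie.ac.at/open/o:1292094. The answer is that ZFC, if consistent, does not decide it. The base theory is ZFC throughout. Two properties organize the proof. The first concerns a set $X\subseteq C$ with $\lambda^*(X)=1$.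

**(P)** For every Borel $f:C\to C$ there is a Borel $N_f$ with $\lambda_f(N_f)=0$ such that $(\lambda^f_t)^*(X)=1$ for all $t\in f(X)\setminus N_f$.

By uniqueness of disintegrations, (P) does not depend on the chosen versions: enlarge $N_f$ by the Borel null set where two versions differ. For example, a Borel set $X$ with $\lambda(X)=1$ satisfies (P) with $N_f=\{t:\lambda^f_t(X)<1\}$, which is $\lambda_f$-null because $\int\lambda^f_t(X)\,d\lambda_f=\lambda(X)=1$. The second property is a statement of set theory.

**(R)** Every non-null subset of $C$ contains a non-null subset of cardinality $<\mathrm{cov}(\mathcal N)$.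

For example, (R) fails under CH: then $\mathrm{cov}(\mathcal N)=\omega_1$, so the sets allowed by (R) are countable, hence null.

**Theorem 1 (ZFC).** (a) If $\lambda^*(X)=1$, then $(X,\Sigma_X,\mu_X)$ has all rcps if and only if (P) holds. (b) A non-perfect probability space with all rcps exists if and only if there is $X\subseteq C$ with $\lambda_*(X)<\lambda^*(X)=1$ and (P).

**Theorem 2.** If $\mathrm{add}(\mathcal N)=\mathfrak c$ (for example under CH), there is $X\subseteq C$ with $\lambda_*(X)=0$, $\lambda^*(X)=1$ and (P). So $(X,\Sigma_X,\mu_X)$ is a non-perfect, countably generated probability space with all rcps.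

**Theorem 3.** Assume (R). Then every probability space with all rcps is perfect.

**Theorem 4.** If $\mathbf V\models\mathrm{ZFC+CH}$ and $\omega_2$ random reals are added to $\mathbf V$, then (R) holds in the extension.

**Corollary 5.** If ZFC is consistent, the existence of a non-perfect probability space with all rcps is neither provable nor refutable in ZFC.

*Proof from Theorems 2–4.* ZFC+CH is consistent relative to ZFC (Gödel). In a model of ZFC+CH such a space exists by Theorem 2, so ZFC does not refute existence. Over a model of ZFC+CH, Theorem 4 gives an extension with (R), where no such space exists by Theorem 3, so ZFC does not prove existence. $\square$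

**Corollary 6.** Under (R), a countably generated probability space has all rcps if and only if it is perfect. Under $\mathrm{add}(\mathcal N)=\mathfrak c$ this equivalence fails.

## 3. Reduction to subsets of the Cantor group

**Lemma 7 (countable reduction).** Let $(\Omega,\Sigma,\mu)$ be a probability space with $\Sigma$ countably generated, and let $\mathcal G\subseteq\Sigma$ be a sub-$\sigma$-algebra. There is a countably generated $\mathcal G_0\subseteq\mathcal G$ such that every $G\in\mathcal G$ satisfies $\mu(G\triangle G')=0$ for some $G'\in\mathcal G_0$. Every rcp given $\mathcal G_0$ is an rcp given $\mathcal G$.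

*Proof.* The pseudometric $\mu(A\triangle B)$ on $\Sigma$ is separable, because the countable algebra generated by a countable set of generators is dense. Subspaces of separable pseudometric spaces are separable, so there is a countable $\{G_n:n\in\omega\}\subseteq\mathcal G$ dense in $\mathcal G$. Put $\mathcal G_0=\sigma(G_n:n\in\omega)$. Given $G\in\mathcal G$, choose $n_k$ with $\mu(G\triangle G_{n_k})<2^{-k}$ and let $G'=\limsup_kG_{n_k}\in\mathcal G_0$. A point of $G\triangle G'$ lies in infinitely many of the sets $G\triangle G_{n_k}$, so $\mu(G\triangle G')=0$ by Borel–Cantelli.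

If $P$ is an rcp given $\mathcal G_0$, then $P(\cdot,A)$ is $\mathcal G$-measurable, and $\int_GP(\omega,A)\,d\mu=\int_{G'}P(\omega,A)\,d\mu=\mu(A\cap G')=\mu(A\cap G)$. $\square$

### Theorem 1(a): rcps on $X$ are disintegrations of $\lambda$

**Step 1: (P) gives all rcps.** Let $\mathcal G\subseteq\Sigma_X$ be a sub-$\sigma$-algebra. Since $\Sigma_X$ is countably generated, Lemma 7 gives $\mathcal G_0=\sigma(G_n:n\in\omega)\subseteq\mathcal G$, and it suffices to find an rcp given $\mathcal G_0$. Write $G_n=D_n\cap X$ with $D_n\in\mathcal B$ and let $f=(1_{D_n})_n:C\to C$, a Borel map. Then $\mathcal G_0=\{X\cap f^{-1}(E):E\in\mathcal B\}$. For $x\in X$ put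
$$P(x,D\cap X)=\lambda^f_{f(x)}(D)\ \text{ if } f(x)\notin N_f,\qquad P(x,\cdot)=\mu_X\ \text{ if } f(x)\in N_f.$$
If $f(x)\notin N_f$, then $(\lambda^f_{f(x)})^*(X)=1$ by (P). The argument that made $\mu_X$ a well-defined probability measure used only $\lambda^*(X)=1$, so it applies to $\lambda^f_{f(x)}$ in place of $\lambda$; this is (i). For fixed $D$, $P(\cdot,D\cap X)$ is a Borel function of $f|_X$, hence $\mathcal G_0$-measurable; this is (ii). Since $\lambda(f^{-1}(N_f))=\lambda_f(N_f)=0$, (1) and (3) give
$$\int_{X\cap f^{-1}(E)}P(x,D\cap X)\,d\mu_X=\int_{f^{-1}(E)}\lambda^f_{f(x)}(D)\,d\lambda(x)=\lambda(D\cap f^{-1}(E))=\mu_X\big(D\cap X\cap f^{-1}(E)\big),$$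
which is (iii).

**Step 2: all rcps give (P).** Given a Borel $f$, let $P$ be an rcp for $\mathcal G=\{X\cap f^{-1}(E):E\in\mathcal B\}$. Fix a countable algebra $\mathcal A$ generating $\mathcal B$. For $D\in\mathcal A$ the functions $x\mapsto P(x,D\cap X)$ and $x\mapsto\lambda^f_{f(x)}(D)$ on $X$ are $\mathcal G$-measurable. Over $X\cap f^{-1}(E)$ both integrate to $\lambda(D\cap f^{-1}(E))$, the first by (iii), the second by (1) and (3). So they agree off a $\mu_X$-null set of $\mathcal G$, say $X\cap f^{-1}(E_D)$. Put $N=\bigcup_{D\in\mathcal A}E_D$, a Borel set with $\lambda_f(N)=\lambda(f^{-1}(N))=\mu_X(X\cap f^{-1}(N))=0$. If $x\in X$ and $f(x)\notin N$, the probability measures $D\mapsto P(x,D\cap X)$ and $\lambda^f_{f(x)}$ agree on $\mathcal A$, hence on $\mathcal B$. For Borel $D\supseteq X$ this gives $\lambda^f_{f(x)}(D)=P(x,X)=1$. Thus $(\lambda^f_{f(x)})^*(X)=1$, and $N_f=N$ works. $\square$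

### Theorem 1(b): from an arbitrary space to a subset of $C$

**Step 1: "if".** If $\lambda_*(X)<\lambda^*(X)=1$ and (P), the space $(X,\Sigma_X,\mu_X)$ has all rcps by (a) and is not perfect by Example 2.

**Step 2: "only if", construction of $X$.** Let $(\Omega,\Sigma,\mu)$ be non-perfect with all rcps, and let $f:\Omega\to\mathbb R$ be measurable with no Borel $B\subseteq f(\Omega)$ satisfying $\mu(f^{-1}(B))=1$. Put $\nu=f_*\mu$ and let $At$ be the countable set of atoms of $\nu$; then $At\subseteq f(\Omega)$, because $f^{-1}(\{a\})$ has positive measure for $a\in At$. Let $c=\nu(\mathbb R\setminus At)$. Then $c>0$, since otherwise $B=At$ works. The measure $\nu_c=c^{-1}\nu|_{\mathbb R\setminus At}$ is an atomless probability on a standard Borel space, so by the isomorphism theorem for measures (Kechris, *Classical Descriptive Set Theory*, 17.41) there is a Borel isomorphism $h:\mathbb R\setminus At\to C$ with $h_*\nu_c=\lambda$. Put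
$$\Omega_c=f^{-1}(\mathbb R\setminus At),\qquad g=h\circ f:\Omega_c\to C,\qquad X=g(\Omega_c).$$
Then $\mu(g^{-1}(D))=\nu(h^{-1}(D))=c\lambda(D)$ for $D\in\mathcal B$.

**Step 3: $\lambda_*(X)<\lambda^*(X)=1$.** If $D\supseteq X$ is Borel, then $g^{-1}(D)=\Omega_c$, so $c\lambda(D)=c$ and $\lambda(D)=1$. If $D\subseteq X$ were Borel with $\lambda(D)=1$, then $h^{-1}(D)\subseteq f(\Omega_c)$, so $B=h^{-1}(D)\cup At\subseteq f(\Omega)$ would be Borel with $\nu(B)=c+(1-c)=1$, a contradiction. Since inner measure is attained (by a countable union of Borel subsets), $\lambda_*(X)<1$.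

**Step 4: $(X,\Sigma_X,\mu_X)$ inherits all rcps.** By Step 3, $\mu_X$ is defined, and $\mu(g^{-1}(A))=c\,\mu_X(A)$ for $A\in\Sigma_X$. Let $\mathcal G\subseteq\Sigma_X$ be a sub-$\sigma$-algebra. Then
$$\mathcal G'=\{g^{-1}(G),\ g^{-1}(G)\cup(\Omega\setminus\Omega_c):G\in\mathcal G\}$$
is a sub-$\sigma$-algebra of $\Sigma$: the complement of $g^{-1}(G)$ is $g^{-1}(X\setminus G)\cup(\Omega\setminus\Omega_c)$, and countable unions are clear. Let $P'$ be an rcp given $\mathcal G'$. Sets of $\mathcal G'$ do not separate points of $\Omega_c$ with equal $g$-value, so for $A\in\Sigma_X$ the $\mathcal G'$-measurable function $P'(\cdot,g^{-1}(A))$ has the form $\psi_A(g(\omega))$ on $\Omega_c$, with $\psi_A:X\to[0,1]$. This $\psi_A$ is $\mathcal G$-measurable: for real $q$, $\{\omega\in\Omega_c:\psi_A(g(\omega))>q\}=g^{-1}(G)$ for some $G\in\mathcal G$, and $\{\psi_A>q\}=G$ because $g$ maps onto $X$.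

A correction is needed because $P'(\omega,\cdot)$ may charge $\Omega\setminus\Omega_c$. As $\Omega_c=g^{-1}(X)\in\mathcal G'$, (iii) gives $\int_{\Omega_c}P'(\omega,\Omega_c)\,d\mu=\mu(\Omega_c)$. So $P'(\omega,\Omega_c)=1$ for a.e. $\omega\in\Omega_c$, and the set $X_0=\{\psi_X=1\}\in\mathcal G$ has $\mu_X(X_0)=1$. Put $P(x,A)=\psi_A(x)$ for $x\in X_0$ and $P(x,\cdot)=\mu_X$ otherwise. For $x=g(\omega)\in X_0$, $A\mapsto P'(\omega,g^{-1}(A))$ is a measure of total mass $P'(\omega,\Omega_c)=1$, so (i) holds, and (ii) is clear. For $G\in\mathcal G$,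
$$c\int_GP(x,A)\,d\mu_X=\int_{g^{-1}(G)}P'(\omega,g^{-1}(A))\,d\mu=\mu(g^{-1}(A\cap G))=c\,\mu_X(A\cap G).$$
So $X$ has all rcps, and by (a) it satisfies (P). $\square$

## 4. What a single translation demands of $X$

**Lemma 8 (ZFC).** If $X\subseteq C$ has $\lambda^*(X)=1$ and (P), then for every $v\in C$ the set $N_v=\{x\in C:1_X(x)\ne1_X(x+v)\}$ is null.

*Proof.* For $v=0$, $N_v=\emptyset$. Let $v\ne0$ and use $f_v$ with the disintegration (4). Let $x\in X$ and $f_v(x)\notin N_{f_v}$. If $x+v\notin X$, then the Borel set $C\setminus\{x+v\}\supseteq X$ would have $\lambda^{f_v}_{f_v(x)}$-measure $\frac12$, against (P). So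
$$x\in X,\ f_v(x)\notin N_{f_v}\ \Longrightarrow\ x+v\in X. \tag{5}$$
Hence $M=\{x\in X:x+v\notin X\}\subseteq f_v^{-1}(N_{f_v})$ is null. If $x\in N_v$, then either $x\in X$ and $x+v\notin X$, so $x\in M$; or $x\notin X$ and $x+v\in X$, so $x+v\in M$, because $(x+v)+v=x\notin X$. Thus $N_v=M\cup(M+v)$ is null. $\square$

*Example 5.* The set $X$ of Example 1 satisfies $X\cap(X+v)=\emptyset$, so $X\subseteq N_v$ and $N_v$ is not null. By Lemma 8, (P) fails; in fact the proof shows that (P) fails for $f=f_v$, so by Step 2 of Theorem 1(a) there is no rcp given $\{X\cap f_v^{-1}(E):E\in\mathcal B\}$. So "thick with thick complement" alone is not enough. We need a non-measurable $X$ almost invariant under *every* translation, and (P) demands much more.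

## 5. Why the exceptional null sets cannot be chosen in advance

A natural plan for Theorem 2 is a transfinite recursion. Put points $x_\alpha$ into $X$ to meet the demands of (P), and reserve points $y_\alpha$ that stay outside $X$, so that the complement remains thick. Each $x\in X$ creates obligations, such as (5). What should the null sets $N_f$ be?

If all $N_f$ are empty and the versions (4) are used, then (5) puts $x+v$ into $X$ for every $v$, so $X=C$ as soon as $X\neq\emptyset$. Nor does a reasonable recipe fixed beforehand help.

**Remark (a measurable recipe fails).** Let $X$ have $\lambda^*(X)=1$ and satisfy (P) with sets $N_{f_v}$ for the versions (4), and suppose that $W=\{(x,v):v\neq0,\ f_v(x)\in N_{f_v}\}$ is measurable for the completed product measure. Then $\lambda_*(X)=1$. Indeed, for each $v\ne0$ the section $\{x:f_v(x)\in N_{f_v}\}$ is null, so by Fubini $W$ is null and, for a.e. $x$, the set $W_x=\{v:(x,v)\in W\}$ is null. As $X$ is not null, some $x\in X$ has this property, and (5) gives $X\supseteq x+\{v\neq0:v\notin W_x\}$, a translate of a conull set.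

So the dependence of $N_f$ on $f$ must be non-measurable. A well-ordering provides such a dependence: list the Borel functions as $(f_\alpha)$ and choose $N_\alpha$, the null set for $f_\alpha$, only at stage $\alpha$, when the points $x_\beta$ ($\beta<\alpha$) are known. The first version of this is to let $N_\alpha$ discount the points already chosen: put $f_\alpha(x_\beta)$ into $N_\alpha$ for $\beta<\alpha$ whenever this point is not an atom of $\lambda_{f_\alpha}$.

This version stops working at the following point. Suppose $f_\gamma=f_v$ and $f_\gamma(x_\beta)\notin N_\gamma$, so that $x_\beta+v$ must enter $X$ sooner or later. Suppose that at a stage $\alpha>\beta,\gamma$ it has not entered yet, that $y_\eta\ne x_\beta+v$ is already reserved for the complement, and that $f_\alpha=f_{v'}$ with $v'=x_\beta+v+y_\eta$. Now $f_\alpha(x_\beta+v)=f_\alpha(x_\delta)$ only if $x_\delta\in\{x_\beta+v,y_\eta\}$, which happens for no $\delta<\alpha$, so $f_\alpha(x_\beta+v)\notin N_\alpha$. When $x_\beta+v$ finally enters $X$, (5) for $v'$ forces $y_\eta$ in as well. Nothing in this version excludes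 the situation.

Therefore $N_\alpha$ must also discount points that are not in $X$ yet but are reachable from chosen points by finitely many applications of earlier obligations. In general the obligations are measures $\lambda^f_t$ and not finite sets of points, so reachability has to be expressed by compositions of kernels, and "discounting" means placing the singular parts of these measures on $N_\alpha$. After that, anything reached from $x_\beta$ through a function listed later than $\beta$ is distributed absolutely continuously with respect to $\lambda$, and such a distribution cannot charge a reserved point.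

## 6. The construction when $\mathrm{add}(\mathcal N)=\mathfrak c$

Assume $\mathrm{add}(\mathcal N)=\mathfrak c$ throughout this section.

**Lemma 9.** For every finite Borel measure $\nu$ on $C$, a union of fewer than $\mathfrak c$ many $\nu$-null sets is $\nu$-null.

*Proof.* Let $U$ be the union and $At$ the countable set of atoms of $\nu$. No $\nu$-null set contains an atom, so $U\subseteq C\setminus At$, and it is enough to treat the atomless part of $\nu$. If this part is nonzero, its normalization on $C\setminus At$ is carried to $\lambda$ by a Borel isomorphism onto $C$. This isomorphism carries null sets to null sets, and $\mathrm{add}(\mathcal N)=\mathfrak c$ applies. $\square$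

**Definition (sub-Markov kernels).** A *sub-Markov Borel kernel* is a map $K:C\times\mathcal B\to[0,1]$ such that each $K(x,\cdot)$ is a measure and each $K(\cdot,D)$ is Borel. For such $K,L$ and a finite Borel measure $\nu$ put
$$(KL)(x,D)=\int K(x,du)\,L(u,D),\qquad(\nu K)(D)=\int K(x,D)\,d\nu(x).$$

For example, $K(x,\cdot)=\frac12(\delta_x+\delta_{x+v})$ and $L(x,\cdot)=\frac12(\delta_x+\delta_{x+v'})$ give $KL(x,\cdot)=\frac14(\delta_x+\delta_{x+v}+\delta_{x+v'}+\delta_{x+v+v'})$. In general $x\mapsto\int K(x,du)\varphi(u)$ is Borel for simple Borel $\varphi$, hence for bounded Borel $\varphi$ by uniform limits; so $KL$ is again a sub-Markov Borel kernel. The identity $\int(KL)(x,dw)\varphi(w)=\int K(x,du)\int L(u,dw)\varphi(w)$ holds for indicators by definition, hence for all bounded Borel $\varphi$ in the same way. With $\varphi=M(\cdot,D)$ it says $(KL)M=K(LM)$. Likewise $(\nu K)L=\nu(KL)$, and $\nu\le\nu'$ implies $\nu K\le\nu'K$.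

Enumerate all Borel functions $C\to C$ as $(f_\gamma)_{\gamma<\mathfrak c}$. For Borel $\lambda_{f_\gamma}$-null sets $N_\gamma$, to be constructed, let
$$T_\gamma(x,\cdot)=1_{C\setminus N_\gamma}(f_\gamma(x))\;\lambda^{f_\gamma}_{f_\gamma(x)}.$$
For a finite word $w=\gamma_1\cdots\gamma_n$ of ordinals let $T_w=T_{\gamma_1}\cdots T_{\gamma_n}$, and let $T_\emptyset(x,\cdot)=\delta_x$. Thus $T_w$ depends only on the sets $N_\gamma$ with $\gamma$ a letter of $w$, and $T_w(x,\cdot)$ describes what is reachable from $x$ along $w$. By (3) with $E=C$, $\lambda T_\gamma\le\lambda$, and iterating,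
$$\lambda T_w\le\lambda\ \text{ for all }w;\qquad\text{hence}\quad\rho\ll\lambda\ \Rightarrow\ \rho T_w\ll\lambda. \tag{6}$$
For the second part: if $\lambda(D)=0$, then $\int T_w(x,D)\,d\lambda\le\lambda(D)=0$, so $T_w(\cdot,D)=0$ $\lambda$-a.e., hence $\rho$-a.e.

**Bookkeeping.** A *task* is either a Borel set $K$ with $\lambda(K)>0$, or a triple $(\beta,\gamma,K)$ with $\beta,\gamma<\mathfrak c$ and $K$ Borel. There are $\mathfrak c$ tasks. Assign a task to each stage $\alpha<\mathfrak c$ so that every task is assigned to $\mathfrak c$ many stages; since each initial segment of $\mathfrak c$ has fewer than $\mathfrak c$ elements, every task then occurs at arbitrarily late stages. Also let $\alpha\mapsto K_\alpha$ list all Borel sets of positive $\lambda$-measure. We view an ordinal as the set of smaller ordinals, so $\alpha^{<\omega}$ is the set of finite words with letters $<\alpha$. For $\alpha<\mathfrak c$ it has fewer than $\mathfrak c$ elements.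

At stage $\alpha$ we define $N_\alpha$, then $x_\alpha$, then $y_\alpha$.

**Step 1: $N_\alpha$ discounts what is reachable from earlier points.** Let $N_\alpha$ be a Borel $\lambda_{f_\alpha}$-null set such that for all $\beta<\alpha$ and $w\in\alpha^{<\omega}$ the singular part of $(f_\alpha)_*T_w(x_\beta,\cdot)$ with respect to $\lambda_{f_\alpha}$ is concentrated on $N_\alpha$. It exists: fewer than $\mathfrak c$ measures are involved, each singular part is concentrated on a $\lambda_{f_\alpha}$-null Borel set, the union of these sets is $\lambda_{f_\alpha}$-null by Lemma 9, and it lies in a Borel $\lambda_{f_\alpha}$-null set.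

**Step 2: $x_\alpha$ works on the task and cannot reach reserved points.** Choose $x_\alpha$ such that
$$T_w(x_\alpha,\{y_\eta\})=0\quad\text{for all }\eta<\alpha,\ w\in(\alpha+1)^{<\omega}, \tag{7}$$
and moreover:

1. if the task of stage $\alpha$ is a set $K$, then $x_\alpha\in K$;
2. if it is $(\beta,\gamma,K)$ with $\beta,\gamma<\alpha$ and $T_\gamma(x_\beta,K)>0$, then $x_\alpha\in K$;
3. otherwise there is no further requirement, and we set $K=C$.

**Step 3: $y_\alpha$ is a new reserved point.** Choose $y_\alpha\in K_\alpha$ such that
$$T_w(x_\beta,\{y_\alpha\})=0\quad\text{for all }\beta\le\alpha,\ w\in(\beta+1)^{<\omega}. \tag{8}$$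
This is possible: each $T_w(x_\beta,\cdot)$ has countably many atoms, so fewer than $\mathfrak c$ points must be avoided, while $|K_\alpha|=\mathfrak c$.

Condition (8) only uses words with letters $\le\beta$. The two claims show that the other words take care of themselves, and that Step 2 is possible.

**Claim 10.** Suppose $\beta<\alpha$, Step 1 of stage $\alpha$ is done, and $w\in(\alpha+1)^{<\omega}$ contains a letter $>\beta$. Then $T_w(x_\beta,\cdot)\ll\lambda$. In particular it has no atoms.

*Proof.* Let $\zeta$ be the first letter of $w$ exceeding $\beta$ and write $w=w'\zeta w''$. Then $w'\in(\beta+1)^{<\omega}\subseteq\zeta^{<\omega}$ and $\beta<\zeta\le\alpha$, so the pair $(\beta,w')$ was among those considered when $N_\zeta$ was chosen. With $\nu=T_{w'}(x_\beta,\cdot)$,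
$$\nu T_\zeta(D)=\int_{C\setminus N_\zeta}\lambda^{f_\zeta}_t(D)\,d\big((f_\zeta)_*\nu\big)(t).$$
The singular part of $(f_\zeta)_*\nu$ gives no mass to $C\setminus N_\zeta$, so the restriction of $(f_\zeta)_*\nu$ to $C\setminus N_\zeta$ is $\ll\lambda_{f_\zeta}$. If $\lambda(D)=0$, then by (2) $\lambda^{f_\zeta}_t(D)=0$ for $\lambda_{f_\zeta}$-a.e. $t$, hence $\nu T_\zeta(D)=0$. Thus $\nu T_\zeta\ll\lambda$, and by (6) $T_w(x_\beta,\cdot)=\nu T_\zeta T_{w''}\ll\lambda$. $\square$

**Claim 11.** After Step 1 of stage $\alpha$: $T_w(x_\beta,\{y_\eta\})=0$ for all $\beta,\eta<\alpha$ and $w\in(\alpha+1)^{<\omega}$.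

*Proof.* If $w$ has a letter $>\beta$, use Claim 10. Otherwise $w\in(\beta+1)^{<\omega}$. If $\eta<\beta$, use (7) at stage $\beta$. If $\eta\ge\beta$, use (8) at stage $\eta$. $\square$

**Step 4: the choice in Step 2 is possible.** For $\eta<\alpha$ and $w\in(\alpha+1)^{<\omega}$ let $U_{w,\eta}=\{x:T_w(x,\{y_\eta\})>0\}$, a Borel set; there are fewer than $\mathfrak c$ of these. We need a point of $K$ outside all of them.

In cases 1 and 3, (6) gives $\int T_w(x,\{y_\eta\})\,d\lambda\le\lambda(\{y_\eta\})=0$, so each $U_{w,\eta}$ is $\lambda$-null. Their union is $\lambda$-null and does not cover $K$, since $\lambda(K)>0$.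

In case 2 put $\nu=T_\gamma(x_\beta,\cdot)$. The word $\gamma w$ is in $(\alpha+1)^{<\omega}$, so Claim 11 gives
$$\int T_w(x,\{y_\eta\})\,d\nu(x)=T_{\gamma w}(x_\beta,\{y_\eta\})=0.$$
Thus each $U_{w,\eta}$ is $\nu$-null, and by Lemma 9 so is their union. Since $\nu(K)>0$, there is a point of $K$ off the union. The recursion is complete.

**Step 5: verification.** Let $X=\{x_\alpha:\alpha<\mathfrak c\}$ and $Y=\{y_\alpha:\alpha<\mathfrak c\}$. Claim 11 with $w=\emptyset$, at any stage beyond $\beta$ and $\eta$, gives $\delta_{x_\beta}(\{y_\eta\})=0$; so $X\cap Y=\emptyset$. By the tasks that are sets, $X$ meets every Borel set of positive measure, so $\lambda^*(X)=1$. Since $y_\alpha\in K_\alpha$, $Y\subseteq C\setminus X$ also meets every such set, so $\lambda_*(X)=0$.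

For (P), let $f=f_\gamma$ and $N_f=N_\gamma$, and let $t\in f(X)\setminus N_f$, say $t=f_\gamma(x_\beta)$. Then $T_\gamma(x_\beta,\cdot)=\lambda^f_t$. Let $K$ be Borel with $\lambda^f_t(K)>0$. The task $(\beta,\gamma,K)$ occurs at some stage $\alpha>\max(\beta,\gamma)$, and there case 2 applies, so $x_\alpha\in X\cap K$. Thus $X$ meets every Borel set of positive $\lambda^f_t$-measure. If a Borel $D\supseteq X$ had $\lambda^f_t(D)<1$, then $K=C\setminus D$ would contradict this. Hence $(\lambda^f_t)^*(X)=1$.

By Theorem 1(a) the space $(X,\Sigma_X,\mu_X)$ has all rcps, by Example 2 it is not perfect, and $\Sigma_X$ is countably generated. This proves Theorem 2. $\square$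

## 7. Small non-null sets rule the space out

Section 5 showed that a measurable dependence of the null sets on $v$ makes $X$ conull, by Fubini. Under (R) no measurability is needed: non-null sets of size $<\mathrm{cov}(\mathcal N)$ take over the role of Fubini's theorem, because for fewer than $\mathrm{cov}(\mathcal N)$ translations $v$ one single point $a$ avoids all the exceptional sets $N_v$ of Lemma 8.

*Proof of Theorem 3.* Assume (R) and suppose a non-perfect space with all rcps exists. By Theorem 1(b) there is $X\subseteq C$ with $\lambda_*(X)<\lambda^*(X)=1$ and (P).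

**Step 1: choose one point for many translations.** $X$ is non-null since $\lambda^*(X)=1$, and $C\setminus X$ is non-null since $\lambda_*(X)<1$. By (R) pick non-null $A_0\subseteq X$ and $B_0\subseteq C\setminus X$ of cardinality $<\mathrm{cov}(\mathcal N)$. Each $N_v$ is null by Lemma 8, and $|A_0\cup B_0|<\mathrm{cov}(\mathcal N)$, so there is $a\in C\setminus\bigcup_{v\in A_0\cup B_0}N_v$. For all $v\in A_0\cup B_0$ we have $a+v\in X\iff a\in X$.

**Step 2: exchange $a$ and $v$.** The sum $a+v$ is symmetric, so we now read it as the translate of $v$ by $a$.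

- If $a\in X$: for each $v\in B_0$ we have $v\notin X$ and $v+a\in X$, so $v\in N_a$. Hence $B_0\subseteq N_a$ is null by Lemma 8, a contradiction.
- If $a\notin X$: for each $v\in A_0$ we have $v\in X$ and $v+a\notin X$, so $v\in N_a$. Hence $A_0\subseteq N_a$ is null, a contradiction. $\square$

## 8. Property (R) in the random model

We now prove Theorem 4. Let $\mathbf V\models\mathrm{ZFC+CH}$.

### The forcing and its intermediate models

For $I\subseteq\omega_2$ let $m_I$ be the product measure on $2^{I\times\omega}$. A *Baire subset* of $2^{\omega_2\times\omega}$ is a set $\{z:z|(I\times\omega)\in B\}$ with $I\subseteq\omega_2$ countable (a support) and $B\subseteq2^{I\times\omega}$ Borel. For example, $\{z:z(\xi,n)=1\}$ has support $\{\xi\}$. Let $\mathbb B$ be the algebra of Baire sets modulo $m_{\omega_2}$-null sets, and for $I\subseteq\omega_2$ let $\mathbb B(I)\subseteq\mathbb B$ consist of the classes of Baire sets with support contained in $I$. Adding $\omega_2$ random reals means forcing with the nonzero elements of $\mathbb B$.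

Disjoint families of sets of positive measure are countable, so $\mathbb B$ is ccc. It is $\sigma$-complete, hence complete, and each of its elements lies in $\mathbb B(I)$ for some countable $I$. By ccc, cardinals and cofinalities are preserved.

Let $G$ be $\mathbb B$-generic over $\mathbf V$ and let $r\in2^{\omega_2\times\omega}$ be given by $r(\xi,n)=1$ iff $[\{z:z(\xi,n)=1\}]\in G$. Write $r_I=r|(I\times\omega)$, and for $\alpha<\omega_2$ write $G_\alpha=G\cap\mathbb B(\alpha)$ and $\mathbf V_\alpha=\mathbf V[G_\alpha]$. Then $G_\alpha$ is $\mathbb B(\alpha)$-generic over $\mathbf V$: a maximal antichain of $\mathbb B(\alpha)$ is countable and has conull union (otherwise the complement of the union, an element of $\mathbb B(\alpha)$, could be added), so it is a maximal antichain of $\mathbb B$ and meets $G$. Clearly $\mathbf V_\alpha\subseteq\mathbf V_\beta$ for $\alpha<\beta$, and $r_I\in\mathbf V_\alpha$ for $I\in\mathbf V$, $I\subseteq\alpha$.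

*Codes.* A Borel set is coded by a record of how it is built from clopen sets by complements and countable unions. In a larger model the same code defines a larger Borel set, and we use the same letter for both. Membership of a point in a coded set is absolute. So are $\Pi^1_1$ statements about codes, such as "$A\subseteq B$", "these countably many Borel sets form a partition", or "the Borel function $F$ takes all its values in the closed set $Z$". "Countable $I\subseteq\omega_2$" always means $I\in\mathbf V$, countable in $\mathbf V$.

*Codes for null sets.* For countable nonempty $J\subseteq\omega_2$ let $\mathrm{Seq}_J$ be the set of sequences $\bar C=(C_k)_{k\in\omega}$ of clopen subsets of $2^{J\times\omega}$ with $\sum_km_J(C_k)\le1$, and let $\limsup\bar C$ be the set of points lying in infinitely many $C_k$. $\mathrm{Seq}_J$ is a closed subset of a product of $\omega$ copies of a countable discrete set. By Borel–Cantelli $\limsup\bar C$ is null. Conversely, every null $N\subseteq2^{J\times\omega}$ is contained in some $\limsup\bar C$ with $\bar C\in\mathrm{Seq}_J$: cover $N$ by open $U_j$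 with $m_J(U_j)<2^{-j-1}$ ($j\in\omega$), split each $U_j$ into countably many disjoint clopen cylinders, and list all of them, padding with $\emptyset$ if necessary. A point of $N$ lies in one listed cylinder for each $j$. Define $\mathrm{Seq}$ likewise for $(C,\lambda)$. For example, $C_k=\{x:x_0=\dots=x_k=0\}$ gives $\sum_k2^{-k-1}=1$ and $\limsup\bar C=\{0\}$.

### Three facts about $r$

**(F1)** *If $D$ is a Baire set coded in $\mathbf V$, then $r\in D$ iff $[D]\in G$. In particular $r$ avoids every $m_{\omega_2}$-null Baire set coded in $\mathbf V$.*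

*Proof.* Induction on Borel complexity. For subbasic clopen sets $\{z:z(\xi,n)=1\}$ this is the definition of $r$. It passes to complements because $G$ is an ultrafilter. It passes to countable unions because $[\bigcup_nD_n]=\bigvee_n[D_n]$, and by genericity this is in $G$ iff some $[D_n]$ is. If $D$ is null, then $[D]=0\notin G$. $\square$

**(F2)** *Let $Z$ be $C$, $\mathrm{Seq}$ or $\mathrm{Seq}_J$. Every element of $Z\cap\mathbf V[G]$ has the form $F(r_I)$ with $I\subseteq\omega_2$ countable and $F:2^{I\times\omega}\to Z$ Borel, coded in $\mathbf V$. For elements of $\mathbf V_\alpha$ we can take $I\subseteq\alpha$.* (For $\alpha=0$ this means $I=\emptyset$, where $2^{\emptyset}$ is a single point, and $F$ is constant.)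

*Proof.* The element is a sequence of members of a countable set $Q\in\mathbf V$: $Q=\{0,1\}$ for $Z=C$, and $Q$ is the set of clopen sets otherwise. Let $\dot x$ be a name for it, chosen so that $\dot x$ is forced to be in $Q^\omega$. For $n\in\omega$, $q\in Q$ choose Baire sets $D_{n,q}$ in $\mathbf V$ with $[D_{n,q}]=[\![\dot x(n)=q]\!]$. These countably many sets have a common countable support $I$. For each $n$ the classes $[D_{n,q}]$ ($q\in Q$) are disjoint with join $1$; so, after a change on a null Baire set with support $I$, the sets $D_{n,q}$ ($q\in Q$) partition the space for each $n$. Let $F(z)(n)=q$ iff $z\in D_{n,q}$; this depends only on $z|(I\times\omega)$. By (F1), $\dot x[G]=F(r_I)$. If $Z$ is $\mathrm{Seq}$ or $\mathrm{Seq}_J$, redefine $F$ to be the constant sequence $\emptyset$ on the Borel set $\{z:F(z)\notin Z\}$; this does not change the value $F(r_I)\in Z$. For elements of $\mathbf V_\alpha$ use a $\mathbb B(\alpha)$-name and Boolean values in $\mathbb B(\alpha)$; then the sets $D_{n,q}$ can be taken with supports contained in $\alpha$. $\square$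

We note two consequences.

- Every element of $C\cap\mathbf V[G]$ or $\mathrm{Seq}\cap\mathbf V[G]$ lies in some $\mathbf V_\alpha$, $\alpha<\omega_2$, since a countable $I$ is bounded in $\omega_2$. If $\alpha<\omega_2$ has cofinality $\omega_1$, a countable $I\subseteq\alpha$ is bounded in $\alpha$, so such elements of $\mathbf V_\alpha$ already lie in $\bigcup_{\beta<\alpha}\mathbf V_\beta$.
- For $\alpha<\omega_2$, CH in $\mathbf V$ gives at most $\omega_1^\omega\cdot2^\omega=\omega_1$ pairs $(I,F)$ with $I\subseteq\alpha$. So $|C\cap\mathbf V_\alpha|\le\omega_1$ and $|\mathrm{Seq}\cap\mathbf V_\alpha|\le\omega_1$ in $\mathbf V[G]$.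

**(F3)** *Let $\alpha<\omega_2$, let $J\subseteq[\alpha,\omega_2)$ be countable and nonempty, and let $A\subseteq2^{J\times\omega}$ be a null Borel set coded in $\mathbf V_\alpha$. Then $r_J\notin A$.*

*Proof.* In $\mathbf V_\alpha$, $A\subseteq\limsup\bar C$ for some $\bar C\in\mathrm{Seq}_J$, and this inclusion is absolute. By (F2), $\bar C=F(r_I)$ with $I\subseteq\alpha$ countable and $F:2^{I\times\omega}\to\mathrm{Seq}_J$ Borel, coded in $\mathbf V$. In $\mathbf V$ the set
$$E=\{(s,z)\in2^{I\times\omega}\times2^{J\times\omega}:z\in\limsup F(s)\}=\bigcap_m\bigcup_{k\ge m}\bigcup_Q\{s:F(s)(k)=Q\}\times Q$$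
($Q$ ranging over clopen sets) is Borel with null sections $E_s$, so it is null by Fubini. The formula also shows that $E$ keeps its meaning in larger models. As $I\cap J=\emptyset$, the set $\{z:(z|(I\times\omega),z|(J\times\omega))\in E\}$ is an $m_{\omega_2}$-null Baire set coded in $\mathbf V$. By (F1), $(r_I,r_J)\notin E$, that is, $r_J\notin\limsup\bar C$. $\square$

### From the three facts to (R)

**Step 1: $\mathrm{cov}(\mathcal N)\ge\omega_2$ in $\mathbf V[G]$.** Given $\omega_1$ null sets, cover each by $\limsup\bar C^\xi$ with $\bar C^\xi\in\mathrm{Seq}$ ($\xi<\omega_1$). Each $\bar C^\xi$ lies in some $\mathbf V_{\alpha_\xi}$, and $\omega_2$ is regular, so all lie in one $\mathbf V_\alpha$ with $\alpha<\omega_2$. By (F3) with $J=\{\alpha\}$ (identifying $2^{J\times\omega}$ with $C$), the real $n\mapsto r(\alpha,n)$ avoids all of them.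

**Step 2 (preservation): non-null sets of an intermediate model stay non-null.** *Let $\alpha<\omega_2$ and let $S\in\mathbf V_\alpha$, $S\subseteq C$, be non-null in $\mathbf V_\alpha$. Then $S$ is non-null in $\mathbf V[G]$.*

Suppose $S\subseteq\limsup\bar C$ with $\bar C\in\mathrm{Seq}\cap\mathbf V[G]$. By (F2), enlarging the support if necessary, $\bar C=F(r_I,r_J)$ with $I\subseteq\alpha$ and $J\subseteq[\alpha,\omega_2)$ countable, $J\ne\emptyset$, and $F:2^{I\times\omega}\times2^{J\times\omega}\to\mathrm{Seq}$ Borel, coded in $\mathbf V$. Put $s=r_I\in\mathbf V_\alpha$ and work in $\mathbf V_\alpha$. The Borel set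
$$E=\{(z,x)\in2^{J\times\omega}\times C:x\in\limsup F(s,z)\}$$
has $\lambda$-null sections $E_z$, so $E$ is $m_J\times\lambda$-null, and for $\lambda$-a.e. $x$ the section $E^x=\{z:(z,x)\in E\}$ is $m_J$-null. Since $S$ is non-null in $\mathbf V_\alpha$, there is $x\in S$ with $m_J(E^x)=0$. The set $E^x$ is coded in $\mathbf V_\alpha$, so $r_J\notin E^x$ by (F3). That is, $x\notin\limsup F(s,r_J)=\limsup\bar C$, although $x\in S$, a contradiction.

**Step 3: find an intermediate model that sees a non-null part of $X$.** Let $X=\dot X[G]\subseteq C$ be non-null in $\mathbf V[G]$. We look for $\alpha<\omega_2$ such that $X\cap\mathbf V_\alpha$ belongs to $\mathbf V_\alpha$ and is non-null there.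

In $\mathbf V$, for each countable $I\subseteq\omega_2$ and Borel $F:2^{I\times\omega}\to C$ put $b_{I,F}=[\![F(\dot r_I)\in\dot X]\!]\in\mathbb B$. For $\beta<\omega_2$ there are at most $\omega_1$ pairs $(I,F)$ with $I\subseteq\beta$, and each $b_{I,F}$ has countable support, so there is $h_1(\beta)<\omega_2$ with $b_{I,F}\in\mathbb B(h_1(\beta))$ for all of them. In $\mathbf V[G]$, for $\beta<\omega_2$ choose $h_2(\beta)<\omega_2$ such that for each of the at most $\omega_1$ many $\bar C\in\mathrm{Seq}\cap\mathbf V_\beta$ there is a point of $X\setminus\limsup\bar C$ in $\mathbf V_{h_2(\beta)}$. Such points exist because $X$ is non-null, each lies in some $\mathbf V_\delta$ with $\delta<\omega_2$, and a supremum of $\omega_1$ such $\delta$ is below $\omega_2$.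

In $\mathbf V[G]$ define $\alpha_0=0$, let $\alpha_{i+1}<\omega_2$ be larger than $\alpha_i$ and than all $h_1(\beta),h_2(\beta)$ with $\beta\le\alpha_i$, and take suprema at limits. Let $\alpha=\sup_{i<\omega_1}\alpha_i<\omega_2$. Then $\alpha$ has cofinality $\omega_1$ and $h_1(\beta),h_2(\beta)<\alpha$ for all $\beta<\alpha$. Since cofinalities are preserved, $\alpha$ has cofinality $\omega_1$ in $\mathbf V$ too.

*$X\cap\mathbf V_\alpha\in\mathbf V_\alpha$.* Every countable $I\subseteq\alpha$ is contained in some $\beta<\alpha$, so $b_{I,F}\in\mathbb B(h_1(\beta))\subseteq\mathbb B(\alpha)$, and $b_{I,F}\in G$ iff $b_{I,F}\in G_\alpha$. Hence by (F2)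
$$X\cap\mathbf V_\alpha=\{F(r_I):I\subseteq\alpha\text{ countable},\ F:2^{I\times\omega}\to C\text{ Borel in }\mathbf V,\ b_{I,F}\in G_\alpha\}.$$
The map $(I,F)\mapsto b_{I,F}$ is in $\mathbf V$ and $G_\alpha\in\mathbf V_\alpha$, so this set belongs to $\mathbf V_\alpha$.

*$X\cap\mathbf V_\alpha$ is non-null in $\mathbf V_\alpha$.* A null set of $\mathbf V_\alpha$ is contained in $\limsup\bar C$ for some $\bar C\in\mathrm{Seq}\cap\mathbf V_\alpha$. By the first consequence of (F2), $\bar C\in\mathbf V_\beta$ for some $\beta<\alpha$, and $\mathbf V_{h_2(\beta)}\subseteq\mathbf V_\alpha$ contains a point of $X\setminus\limsup\bar C$.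

**Step 4: conclusion.** By Step 2, $X\cap\mathbf V_\alpha$ is non-null in $\mathbf V[G]$. By the second consequence of (F2) and Step 1, its cardinality is $\le\omega_1<\omega_2\le\mathrm{cov}(\mathcal N)$. So (R) holds in $\mathbf V[G]$, which proves Theorem 4, and with it Corollary 5. $\square$

## 9. Countably generated perfect spaces

*Proof of Corollary 6.* Under (R), a space with all rcps is perfect by Theorem 3. The converse for countably generated spaces is classical and holds in ZFC, as follows.

**Step 1: move to $C$ and use perfectness once.** Let $(\Omega,\Sigma,\mu)$ be perfect, $\Sigma=\sigma(D_n:n\in\omega)$ and $g=(1_{D_n})_n:\Omega\to C$, so $\Sigma=g^{-1}(\mathcal B)$. Let $e$ be the injection of Example 2. Perfectness applied to $e\circ g$ gives a Borel $B'\subseteq e(g(\Omega))$ with $\mu((e\circ g)^{-1}(B'))=1$. Then $B=e^{-1}(B')\subseteq g(\Omega)$ is Borel and $\mu(g^{-1}(B))=1$. Put $\nu=g_*\mu$.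

**Step 2: disintegrate.** Let $\mathcal G\subseteq\Sigma$ be a sub-$\sigma$-algebra. By Lemma 7 it suffices to treat a countably generated $\mathcal G_0=\sigma(G_n:n\in\omega)$. Write $G_n=g^{-1}(E_n)$ with $E_n\in\mathcal B$ and $f=(1_{E_n})_n:C\to C$; then $\mathcal G_0=\{(f\circ g)^{-1}(E):E\in\mathcal B\}$. Let $(\nu^f_t)$ be a disintegration of $\nu$ over $f$, that is, (2) with $\nu$ in place of $\lambda$. The Borel set $N=\{t:\nu^f_t(B)<1\}$ is $f_*\nu$-null, because $\int\nu^f_t(B)\,d(f_*\nu)=\nu(B)=1$. Put
$$P(\omega,g^{-1}(D))=\nu^f_{f(g(\omega))}(D)\ \text{ if }f(g(\omega))\notin N,\qquad P(\omega,\cdot)=\mu\ \text{ otherwise.}$$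

**Step 3: check the three properties.** The definition is consistent: if $g^{-1}(D)=g^{-1}(D')$, then $D\triangle D'$ is disjoint from $g(\Omega)\supseteq B$, so it is $\nu^f_t$-null for $t\notin N$. If the sets $g^{-1}(D_i)$ are pairwise disjoint, then for $i\ne j$ the set $D_i\cap D_j$ is disjoint from $B$, hence $\nu^f_t$-null for $t\notin N$; this gives countable additivity. $P(\cdot,A)$ is a Borel function of $f\circ g$, hence $\mathcal G_0$-measurable. Finally, for $G'=(f\circ g)^{-1}(E)$,
$$\int_{G'}P(\omega,g^{-1}(D))\,d\mu=\int_{f^{-1}(E)}\nu^f_{f(y)}(D)\,d\nu(y)=\nu(D\cap f^{-1}(E))=\mu(g^{-1}(D)\cap G').$$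

**Step 4: failure under $\mathrm{add}(\mathcal N)=\mathfrak c$.** The space of Theorem 2 is countably generated, has all rcps, and is not perfect. $\square$
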